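\title{Division algebras of lower transcendence degree less than two}

\begin{abstract}
The lower transcendence degree $\mathrm{Ld}(D)$ of a division algebra $D$ over a field $k$ measures, through an isoperimetric inequality, how much the finite-dimensional subspaces $W$ of $D$ must expand when multiplied by a fixed finite-dimensional subspace $V$ containing $1$. We prove that either the algebra generated by $V$ has at most linear growth, or $\dim VW\ge\dim W+(\dim W)^{1/2}$ for every nonzero finite-dimensional $W\subseteq D$. It follows that $\mathrm{Ld}(D)\in\{0,1\}\cup[2,\infty]$, and that the quotient division algebra $D$ of a finitely generated Ore domain is finite-dimensional over its center as soon as $\mathrm{Ld}(D)<2$. The bound $2$ is attained, and finite generation cannot be dropped. The proof combines the submodularity of $W\mapsto\dim VW-\dim W$ with a path of products of generic elements of $V$.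
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $k$ is an arbitrary field and algebras are associative $k$-algebras with $1$. For subspaces $X,Y$ of an algebra $B$, we write $XY$ for the span of the products $xy$. A \emph{subframe} of $B$ is a finite-dimensional subspace containing $1$. For a subframe $V$ we put $V^0=k$ and $V^{j+1}=VV^j$; then $V^0\subseteq V^1\subseteq\cdots$, and $k\langle V\rangle=\bigcup_jV^j$ is the subalgebra generated by $V$.

Call a real number $d>0$ \emph{admissible} for $V$ if there is a constant $C>0$ such that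
\begin{equation}\label{eq:vdi}
\dim_k VW\ \ge\ \dim_k W+C\,(\dim_k W)^{(d-1)/d}\qquad\text{for every subframe $W$ of $B$.}
\end{equation}
Let $\mathrm{VDI}(V)$ be the supremum of the admissible $d$, with $\mathrm{VDI}(V)=0$ if there is none. The \emph{lower transcendence degree} of $B$ is $\mathrm{Ld}(B)=\sup_V\mathrm{VDI}(V)$, where $V$ runs over the subframes of $B$.

Think of $\dim W$ as the volume of $W$ and of $\dim VW-\dim W$ as the size of its boundary. Then \eqref{eq:vdi} has the shape of the isoperimetric inequality in $d$-dimensional space. To see the exponent appear, take $V=k+kx_1+\dots+kx_n$ in the field $k(x_1,\dots,x_n)$ and $W=V^j$, the polynomials of degree at most $j$. Counting monomials gives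
\begin{equation}\label{eq:poly}
\dim V^j=\binom{j+n}{n},\qquad \dim V^{j+1}-\dim V^j=\binom{j+n}{n-1}.
\end{equation}
These have orders $j^n$ and $j^{n-1}$, so no $d>n$ is admissible. Upper bounds for $\mathrm{VDI}(V)$ come in this way from one sequence of test spaces; a lower bound has to control all $W$ at once.

The neighboring invariant is the Gelfand--Kirillov dimension
\[
\mathrm{GKdim}(B)=\sup_V\ \limsup_{j\to\infty}\frac{\log\dim V^j}{\log j},
\]
which looks only at the spaces $V^j$. If $V$ generates $B$, the supremum is attained at $V$, since every subframe $V'$ lies in some $V^e$ and then $(V')^j\subseteq V^{ej}$. If $B'\subseteq B$, then $\mathrm{GKdim}(B')\le\mathrm{GKdim}(B)$. Recall also that an \emph{Ore domain} is a domain $A$ in which any two nonzero elements have a nonzero common left multiple and a nonzero common right multiple; it embeds in a division algebra $Q(A)$ whose elements are the fractions $ab^{-1}$. The following facts are due to Zhang: $\mathrm{Ld}(Q(A))\le\mathrm{GKdim}(A)$ for an Ore domain $A$ of finite Gelfand--Kirillov dimension; $\mathrm{Ld}(E)\le\mathrm{Ld}(D)$ for division algebras $E\subseteq D$; and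 for commutative domains $\mathrm{Ld}$ is the transcendence degree over $k$. We use only the first of these, and only for an example in Section~\ref{sec:sharp}.

So $\mathrm{Ld}$ extends the transcendence degree to division algebras, and one can ask which division algebras play the role of function fields of curves. The following is Question~3 of \cite{growth}.

\medskip
\noindent\textbf{Question.} \emph{Let $A$ be a finitely generated Ore domain and $D=Q(A)$. If $\mathrm{Ld}(D)=1$, is $D$ finite-dimensional over its center?}
\medskip

One would guess yes, because the conclusion holds when $\mathrm{GKdim}(A)=1$, by theorems of Small--Stafford--Warfield, Posner and Kaplansky recalled in Section~\ref{sec:answer}. But Zhang's inequality points the wrong way: it bounds $\mathrm{Ld}(D)$ by the growth of $A$, and we need the reverse. The hypothesis $\mathrm{Ld}(D)=1$ says only that for each $V$, each $d>1$ and each $C>0$ \emph{some} subframe $W$ violates \eqref{eq:vdi}, and $W$ need have no visible relation to the powers $V^j$. The guess is nevertheless right, with room to spare.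

\begin{theorem}\label{thm:answer}
Let $A$ be a finitely generated Ore domain and $D=Q(A)$. If $\mathrm{Ld}(D)<2$, in particular if $\mathrm{Ld}(D)=1$, then $D$ is finite-dimensional over its center.
\end{theorem}

The link between arbitrary test spaces and growth is the following statement about a single subframe.

\begin{theorem}\label{thm:tri}
Let $D$ be a division $k$-algebra, $V\subseteq D$ a subframe and $A=k\langle V\rangle$. Exactly one of the following holds.
\begin{enumerate}
\item[(1)] $\dim_kA<\infty$; then $\mathrm{VDI}(V)=0$.
\item[(2)] $\dim_kA=\infty$ and there is a constant $C$ with $\dim_k V^j\le C(j+1)$ for all $j$; then $\mathrm{VDI}(V)=1$.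
\item[(3)] $\dim_kVW\ge\dim_kW+(\dim_kW)^{1/2}$ for every nonzero finite-dimensional subspace $W\subseteq D$; in particular $\mathrm{VDI}(V)\ge2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:gap}
For every division algebra $D$, $\mathrm{Ld}(D)\in\{0,1\}\cup[2,\infty]$.
\end{corollary}

\begin{corollary}\label{cor:char}
For a finitely generated Ore domain $A$ and $D=Q(A)$, the following are equivalent: \textup{(a)} $\mathrm{Ld}(D)=1$; \textup{(b)} $\mathrm{GKdim}(A)=1$; \textup{(c)} $D$ is finite-dimensional over its center $Z$ and $\operatorname{trdeg}_kZ=1$.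
\end{corollary}

Section~\ref{sec:model} shows the method on monomials in two variables. Sections~\ref{sec:cuts}--\ref{sec:generic} prove Theorem~\ref{thm:tri}, Section~\ref{sec:answer} derives the other results, and Section~\ref{sec:sharp} treats sharpness and the need for finite generation.

\section{A model: monomials in two variables}\label{sec:model}

Let $V=k+kx+ky\subseteq k(x,y)$, and let $W$ be spanned by the monomials $x^ay^b$ with $(a,b)$ in a finite nonempty set $S\subseteq\mathbb Z^2$. With $e_1=(1,0)$ and $e_2=(0,1)$, the space $VW$ is spanned by the monomials with exponents in $S^+=S\cup(S+e_1)\cup(S+e_2)$. Put $c=|S^+\setminus S|$. Theorem~\ref{thm:tri}(3) asserts that $|S|\le c^2$. Suppose that $|S|>c^2$; we reach a contradiction in two steps.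

\emph{Step 1: $S$ contains a path of $c+1$ points.} Put $S_0=S$ and $S_i=\{s\in S_{i-1}:s+ie_1\in S\}$. If $s\in S_{i-1}\setminus S_i$, then $s+(i-1)e_1\in S$ and so $s+ie_1\in S^+\setminus S$. Each step therefore discards at most $c$ points, and $|S_c|\ge|S|-c^2>0$. For $s\in S_c$, the points $s,s+e_1,\dots,s+ce_1$ lie in $S$.

\emph{Step 2: a finite set $X$ containing a horizontal path of $\ell+1$ points has $|X^+\setminus X|\ge\ell+1$.} The set $X$ meets $\ell+1$ columns, and the point above the top point of $X$ in each column lies in $X^+\setminus X$. For $X=S$ and $\ell=c$ this gives $c\ge c+1$.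

Step 1 is a dimension count and survives in any division algebra. Step 2 uses columns, which have no counterpart there, so here is an argument that needs much less. Write $\partial(X)=|X^+\setminus X|$, let $P_\ell=\{0,e_1,\dots,\ell e_1\}$, and let $t_\ell$ be the least value of $\partial(X)$ over finite $X\supseteq P_\ell$. From $(X\cup Y)^+=X^+\cup Y^+$ and $(X\cap Y)^+\subseteq X^+\cap Y^+$ we get $\partial(X\cup Y)+\partial(X\cap Y)\le\partial(X)+\partial(Y)$. Take $X\supseteq P_\ell$ optimal and $Y=X+e_1$. Then $X\cup Y\supseteq P_{\ell+1}$ and $X\cap Y\supseteq P_{\ell-1}+e_1$, so by translation invariance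
\[
t_{\ell+1}+t_{\ell-1}\le2t_\ell .
\]
A nondecreasing concave sequence that stalls once is constant from then on. Hence either $t_\ell\ge t_0+\ell\ge\ell+1$ for all $\ell$, or $t_\ell$ is bounded. Concavity has reduced the quantitative Step~2 to a qualitative statement: there are no arbitrarily large sets of bounded boundary. In the plane this holds because a large set meets many rows or many columns. On the line, that is, for $k+kx\subseteq k(x)$, it is false, as intervals show.

The general proof follows this pattern. It needs two things that came for free here: a proof that arbitrarily large spaces of bounded boundary force linear growth (Section~\ref{sec:linear}), and an infinite path that looks the same after a shift by one step (Section~\ref{sec:generic}).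

\section{Boundaries and cuts}\label{sec:cuts}

In Sections~\ref{sec:cuts}--\ref{sec:paths}, $D$ is a division algebra over a field $k$, $V\subseteq D$ is a subframe with basis $v_1=1,v_2,\dots,v_m$, and $A=k\langle V\rangle$ is \emph{infinite-dimensional}. A \emph{space} is a finite-dimensional $k$-subspace of $D$. The results will later be applied over an extension of the ground field. The \emph{boundary} of a space $X$ is
\[
\partial(X)=\dim VX-\dim X=\dim(VX/X),
\]
where $X\subseteq VX$ because $1\in V$.

\begin{lemma}\label{lem:boundary}
Let $X,Y$ be spaces and $0\ne u\in D$.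
\begin{enumerate}
\item[(a)] $\partial(X+Y)+\partial(X\cap Y)\le\partial(X)+\partial(Y)$.
\item[(b)] $\partial(Xu)=\partial(X)$.
\item[(c)] $\partial(X)\ge1$ if $X\ne0$. In particular $\dim V^j\ge j+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $V(X+Y)=VX+VY$ and $V(X\cap Y)\subseteq VX\cap VY$,
\[
\dim V(X+Y)+\dim V(X\cap Y)\le\dim VX+\dim VY .
\]
Subtract $\dim(X+Y)+\dim(X\cap Y)=\dim X+\dim Y$.
(b) Right multiplication by $u$ is a linear bijection of $D$, and $V(Xu)=(VX)u$.
(c) If $VX=X$ and $0\ne x\in X$, then $V^jx\subseteq X$ for all $j$, so $Ax\subseteq X$ and $\dim A=\dim Ax<\infty$, which is excluded. Applied to $X=V^j$, this gives $\dim V^{j+1}\ge\dim V^j+1$.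
\end{proof}

The boundary is not monotone: a space may have a large boundary and lie in a space with a small one. Since we want to bound $\partial(W)$ from below by finding a known space inside $W$, we pass to the monotone version. The \emph{cut} of a space $S$ is
\[
\operatorname{cut}(S)=\min\{\partial(X): X\text{ a space},\ X\supseteq S\}.
\]

\begin{lemma}\label{lem:cut}
Let $S,S'$ be spaces and $0\ne u\in D$.
\begin{enumerate}
\item[(a)] If $S\subseteq S'$, then $\operatorname{cut}(S)\le\operatorname{cut}(S')$. If $S\ne0$, then $\operatorname{cut}(S)\ge1$.
\item[(b)] $\operatorname{cut}(Su)=\operatorname{cut}(S)$.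
\item[(c)] $\operatorname{cut}(S+S')+\operatorname{cut}(S\cap S')\le\operatorname{cut}(S)+\operatorname{cut}(S')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every $X\supseteq S'$ contains $S$; the second claim is Lemma~\ref{lem:boundary}(c). (b) The map $X\mapsto Xu$ is a bijection from the spaces containing $S$ to the spaces containing $Su$, with inverse $X\mapsto Xu^{-1}$, and it preserves $\partial$. (c) Take $X\supseteq S$ and $X'\supseteq S'$ attaining the two cuts. Then $X+X'\supseteq S+S'$ and $X\cap X'\supseteq S\cap S'$, and Lemma~\ref{lem:boundary}(a) applies.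
\end{proof}

\begin{example}
Let $K=k(\alpha)$ be an extension of finite degree $r$, let $D=K(x)$ and $V=k+k\alpha+kx$. The space $X_j=K+Kx+\dots+Kx^j$ contains $V^j$, and $VX_j=X_{j+1}$. So $\operatorname{cut}(V^j)\le r$ for all $j$.
\end{example}

Next is the linear form of Step~1. A \emph{chain of length $N$} is a sequence $u_0=1,u_1,\dots,u_N$ in $D$ such that for each $q\ge1$ there is $b<q$ with $u_q\in Vu_b$.

\begin{lemma}\label{lem:trap}
Let $u_0,\dots,u_N$ be a chain with span $S$, and let $X$ be a space with $\dim X>N\,\partial(X)$. Then $\operatorname{cut}(S)\le\partial(X)$.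
\end{lemma}

\begin{proof}
Put $U_0=X$ and $U_q=\{x\in U_{q-1}:u_qx\in X\}$, so that $u_px\in X$ for $x\in U_q$ and $p\le q$. If $u_q\in Vu_b$ with $b<q$ and $x\in U_{q-1}$, then $u_bx\in X$ and hence $u_qx\in VX$. Thus $U_q$ is the kernel of the linear map $U_{q-1}\to VX/X$, $x\mapsto u_qx+X$, whose target has dimension $\partial(X)$. Therefore $\dim U_N\ge\dim X-N\partial(X)>0$. For $0\ne x\in U_N$ we have $Sx\subseteq X$, and Lemma~\ref{lem:cut}(b) gives $\operatorname{cut}(S)=\operatorname{cut}(Sx)\le\partial(X)$.
\end{proof}

\begin{remark}
The last line uses that the element $x$, over which we have no control, is invertible. Without such a hypothesis Theorem~\ref{thm:tri} fails. In $k[t]\times k[x,y]$ let $V=(k+kt)\times(k+kx+ky)$. The $V^j$ grow quadratically, but the subframes $W_j=(k+kt+\dots+kt^j)\times k$ have $\dim VW_j-\dim W_j=3$ for all $j$.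
\end{remark}

\section{Bounded boundaries force linear growth}\label{sec:linear}

A \emph{word} is a formal sequence $v_{i_1}\cdots v_{i_l}$ with $l\ge0$; we use the same symbol for its value in $D$, which is nonzero. The words of length at most $j$ span $V^j$. Fix a list $u_0=1,u_1,u_2,\dots$ of all words in order of nondecreasing length. Deleting the first letter of $u_q$, $q\ge1$, gives a shorter word, so
\begin{equation}\label{eq:words}
u_q=vu_b\quad\text{for some }v\in\{v_1,\dots,v_m\}\text{ and }b<q .
\end{equation}

\begin{proposition}\label{prop:linear}
Suppose that for some $r_0$ there are spaces $X$ of arbitrarily large dimension with $\partial(X)\le r_0$. Then there is a constant $C$ with $\dim V^j\le C(j+1)$ for all $j$.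
\end{proposition}

\begin{proof}
\emph{Step 1: the cuts of the $V^j$ stabilize.} By \eqref{eq:words}, the words of length at most $j$ form a chain, of length $N=m+\dots+m^j$, with span $V^j$. Choose $X$ with $\partial(X)\le r_0$ and $\dim X>Nr_0$. Lemma~\ref{lem:trap} gives $\operatorname{cut}(V^j)\le r_0$. The integers $\operatorname{cut}(V^j)$ are nondecreasing and bounded, so there are $r$ and $j_0$ with $\operatorname{cut}(V^j)=r$ for all $j\ge j_0$.

This puts each $V^j$ inside a space of boundary $r$, but says nothing about the dimension of that space. We shall build such spaces ourselves, as sums of right translates of one fixed space $W_0$. The point is that submodularity keeps the boundary at $r$ as long as each new translate overlaps the earlier ones in a translate of $V^{j_0}$, whose cut already has the full value $r$.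

\emph{Step 2: the space $W_0$.} Choose a space $X_0\supseteq V^{j_0+1}$ with $\partial(X_0)=r$, and put $W_0=X_0\cap A\supseteq V^{j_0+1}$. Then $VW_0\subseteq VX_0\cap A$, and $(VX_0\cap A)/(X_0\cap A)$ embeds in $VX_0/X_0$, so $\partial(W_0)\le r$. Also $\partial(W_0)\ge\operatorname{cut}(V^{j_0+1})=r$. The gain from intersecting with $A=\bigcup_jV^j$ is that $1\in W_0\subseteq V^a$ for some $a$.

\emph{Step 3: $Z_i=W_0V^i$ has $\partial(Z_i)=r$ for all $i$.} Put $Y_q=\sum_{p\le q}W_0u_p$. Each $Z_i$ is one of the $Y_q$, namely the one for which $u_q$ is the last word of length $i$. We show $\partial(Y_q)=r$ by induction on $q$; the case $Y_0=W_0$ is Step~2. Let $q\ge1$ and write $u_q=vu_b$ as in \eqref{eq:words}. From $V^{j_0}\subseteq W_0$ we get $V^{j_0}vu_b\subseteq W_0u_q$, and from $V^{j_0}v\subseteq V^{j_0+1}\subseteq W_0$ we get $V^{j_0}vu_b\subseteq W_0u_b\subseteq Y_{q-1}$. Hence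
\[
\partial(W_0u_q\cap Y_{q-1})\ \ge\ \operatorname{cut}(V^{j_0}vu_b)=\operatorname{cut}(V^{j_0})=r .
\]
By Lemma~\ref{lem:boundary}(a),(b) and the induction hypothesis,
\[
\partial(Y_q)\le\partial(W_0u_q)+\partial(Y_{q-1})-\partial(W_0u_q\cap Y_{q-1})\le r+r-r=r ,
\]
and $\partial(Y_q)\ge\operatorname{cut}(V^{j_0+1})=r$ because $Y_q\supseteq W_0$.

\emph{Step 4: $\dim Z_{i+1}-\dim Z_i$ is bounded.} The boundary controls multiplication by $V$ on the left, while $Z_{i+1}=Z_iV$ is formed on the right. The inclusions $1\in W_0\subseteq V^a$ convert one into the other:
\[
Z_{i+1}=W_0VV^i\subseteq V^{a+1}V^i\subseteq V^{a+1}W_0V^i=V^{a+1}Z_i .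
\]
Write $VZ_i=Z_i+T$ with $\dim T=r$. Then $V^{l+1}Z_i=V^lZ_i+V^lT$ and $\dim V^lT\le m^lr$. Summing over $l=0,\dots,a$ gives $\dim Z_{i+1}\le\dim Z_i+C'$ with $C'=r(1+m+\dots+m^a)$, which does not depend on $i$. Since $1\in W_0$, we conclude that $\dim V^i\le\dim Z_i\le\dim W_0+C'i$.
\end{proof}

\section{Shift-invariant paths}\label{sec:paths}

Proposition~\ref{prop:linear} shows that, when the growth is not linear, $\partial(X)\to\infty$ as $\dim X\to\infty$, but it gives no rate. To obtain a rate from Lemma~\ref{lem:trap} we need short chains with large cut. The chain of all words of length at most $j$ is too long, having about $m^j$ terms. The most economical chain is a path, in which each term is obtained from the previous one.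

Let $y_1,y_2,\dots$ be nonzero elements of $V$, and put
\[
z_0=1,\qquad z_i=y_iz_{i-1}=y_i\cdots y_1,\qquad T_\ell=\operatorname{span}(z_0,\dots,z_\ell),\qquad T^+_\ell=\operatorname{span}(z_1,\dots,z_{\ell+1}).
\]
We call this path \emph{unbounded} if $\dim T_\ell\to\infty$, and \emph{shift-invariant} if $\operatorname{cut}(T_\ell^+)=\operatorname{cut}(T_\ell)$ for all $\ell\ge0$.

\begin{proposition}\label{prop:path}
Suppose that there is no constant $C$ with $\dim V^j\le C(j+1)$ for all $j$, and that there is an unbounded shift-invariant path. Then $\dim X\le\partial(X)^2$ for every space $X$.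
\end{proposition}

\begin{proof}
Let $t_\ell=\operatorname{cut}(T_\ell)$, a nondecreasing sequence of integers with $t_0\ge1$ by Lemma~\ref{lem:cut}(a).

\emph{The sequence is concave.} For $\ell\ge1$ we have $T_\ell+T_\ell^+=T_{\ell+1}$ and $T_\ell\cap T_\ell^+\supseteq T^+_{\ell-1}$. By Lemma~\ref{lem:cut}(a),(c) and shift invariance,
\[
t_{\ell+1}+t_{\ell-1}=\operatorname{cut}(T_{\ell+1})+\operatorname{cut}(T^+_{\ell-1})\le\operatorname{cut}(T_\ell+T_\ell^+)+\operatorname{cut}(T_\ell\cap T_\ell^+)\le2t_\ell .
\]

\emph{The sequence is unbounded.} If $t_\ell\le r_0$ for all $\ell$, there are spaces $X_\ell\supseteq T_\ell$ with $\partial(X_\ell)\le r_0$, and $\dim X_\ell\to\infty$ because the path is unbounded. Proposition~\ref{prop:linear} then gives linear growth, contrary to the hypothesis. This is the only place where that hypothesis is used.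

\emph{Hence $t_\ell\ge\ell+1$.} If $t_\ell=t_{\ell-1}$ for some $\ell\ge1$, concavity gives $t_{\ell+1}\le t_\ell$, so $t_{\ell+1}=t_\ell$; by induction the sequence is constant from $\ell-1$ on, hence bounded. So it is strictly increasing, and $t_0\ge1$.

Now let $X$ be a space and $c=\partial(X)$. If $\dim X>c^2$, Lemma~\ref{lem:trap} applied to the chain $z_0,\dots,z_c$ of length $c$ gives $t_c\le c$, which contradicts $t_c\ge c+1$.
\end{proof}

If some $y\in V$ is transcendental over $k$, the constant choice $y_i=y$ works: the powers $z_i=y^i$ are linearly independent, and $T_\ell^+=T_\ell\,y$ has the same cut as $T_\ell$. This covers every commutative $D$, for if $v_1,\dots,v_m$ commute and are all algebraic, then $A$ is finite-dimensional. In the noncommutative case the hypotheses do not hand us a transcendental element of $V$. A nonconstant path can be unbounded, but then $T^+_\ell y_1^{-1}$ is built from $y_2,y_3,\dots$ instead of $y_1,y_2,\dots$, and its cut need not be related to that of $T_\ell$. What is needed is a symmetry that preserves $V$ and carries $y_i$ to $y_{i+1}$. We create it by extending scalars.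

\section{The generic path and the proof of Theorem \ref{thm:tri}}\label{sec:generic}

Let $D$ be a division $k$-algebra and $V$ a subframe with basis $v_1=1,\dots,v_m$.

\subsection*{Generic scalars}
Let $s_{ij}$ ($i\in\mathbb Z$, $1\le j\le m$) be commuting indeterminates, let $F=k(s_{ij})$ be the rational function field, and let $R=D[s_{ij}]$ be the polynomial ring in which the $s_{ij}$ are central. A polynomial ring over $D$ in finitely many central variables is a domain, by leading terms, and is left and right Noetherian, by the Hilbert basis theorem; and a left and right Noetherian domain is an Ore domain. The Ore condition involves two elements at a time, so it passes to the directed union $R$. Let $E=Q(R)$.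

The nonzero elements of $k[s_{ij}]$ are central in $R$, hence in $E$, and so are their inverses. Thus $E$ is a division $F$-algebra. The localization of $R=D\otimes_kk[s_{ij}]$ at these elements is $D\otimes_kF$, and it embeds in $E$. Consequently, for finite-dimensional $k$-subspaces $W,W'$ of $D$,
\begin{equation}\label{eq:extend}
\dim_FFW=\dim_kW,\qquad (FW)(FW')=F\,WW' .
\end{equation}
In particular $FV$ is an $F$-subframe of $E$ with basis $v_1,\dots,v_m$, and $\dim_F(FV)^j=\dim_kV^j$. We pass to $E$ because cuts need inverses and $D\otimes_kF$ need not be a division ring: in $k(x)\otimes_kk(s)$, the element $x-s$ is not invertible.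

The automorphism of $R$ that fixes $D$ and sends $s_{ij}$ to $s_{i+1,j}$ extends to a ring automorphism $\sigma$ of $E$ by $\sigma(ab^{-1})=\sigma(a)\sigma(b)^{-1}$. Because $i$ ranges over all of $\mathbb Z$, we have $\sigma(F)=F$. So although $\sigma$ is not $F$-linear, it carries $F$-subspaces to $F$-subspaces and $F$-bases to $F$-bases, it preserves inclusions, and $\sigma(FV)=FV$. From $\sigma(FV\cdot X)=FV\cdot\sigma(X)$ we see that boundaries, taken in $E$ over $F$ with respect to $FV$, satisfy $\partial(\sigma(X))=\partial(X)$. Since $\sigma$ maps the spaces containing $S$ bijectively onto those containing $\sigma(S)$, also $\operatorname{cut}(\sigma(S))=\operatorname{cut}(S)$.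

\subsection*{The generic path}
Put $y_i=\sum_{j=1}^ms_{ij}v_j$, a nonzero element of $FV$ with $\sigma(y_i)=y_{i+1}$, and form $z_i$, $T_\ell$, $T_\ell^+$ as in Section~\ref{sec:paths}, with spans over $F$. Each step uses fresh variables, so every word of length $i$ can be read off from $z_i$ as the coefficient of a monomial. This is what makes the path unbounded.

\begin{lemma}\label{lem:generic}
If $A=k\langle V\rangle$ is infinite-dimensional over $k$, the generic path is shift-invariant and unbounded.
\end{lemma}

\begin{proof}
We have $\sigma(z_i)y_1=y_{i+1}\cdots y_2y_1=z_{i+1}$, so $T_\ell^+=\sigma(T_\ell)y_1$, and $\operatorname{cut}(T^+_\ell)=\operatorname{cut}(\sigma(T_\ell))=\operatorname{cut}(T_\ell)$ by Lemma~\ref{lem:cut}(b).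

Suppose that $\dim_FT_\ell$ is bounded. Then there is $h$ with $z_i\in T_h$ for all $i$. Let $K=k(s_{aj}:a\le h)\subseteq F$ and $D_K=D\otimes_kK$. The elements $z_0,\dots,z_h$ lie in $D_K$; let $T'$ be their $K$-span. Under the identification $D\otimes_kF=D_K\otimes_KF$ we have $T_h=T'\otimes_KF$, which is the kernel of the map to $(D_K/T')\otimes_KF$. For $i>h$, expanding $y_i\cdots y_{h+1}$ gives
\[
z_i=\sum_{J=(j_{h+1},\dots,j_i)}\mu_J\;v_{j_i}\cdots v_{j_{h+1}}z_h,\qquad \mu_J=s_{i,j_i}\cdots s_{h+1,j_{h+1}} .
\]
The $\mu_J$ are distinct monomials in variables that are algebraically independent over $K$, so they are part of a $K$-basis of $F$. Since $z_i$ maps to $0$ in $(D_K/T')\otimes_KF$, each coefficient $v_{j_i}\cdots v_{j_{h+1}}z_h$ lies in $T'$. The words of length exactly $i-h$ span $V^{i-h}$, so $KV^{i-h}z_h\subseteq T'$. As $z_h\ne0$ in the domain $D_K$, this gives $\dim_kV^{i-h}=\dim_KKV^{i-h}\le\dim_KT'\le h+1$ for all $i>h$, and $A$ would be finite-dimensional.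
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
Suppose that $\dim A<\infty$. The subframe $W=A$ has $VW=W$, so no $d>0$ is admissible, $\mathrm{VDI}(V)=0$, and (3) fails.

Suppose that $\dim A=\infty$ and $\dim V^j\le C(j+1)$ for all $j$. By Lemma~\ref{lem:boundary}(c), $\dim VW\ge\dim W+1$ for every subframe $W$, so $d=1$ is admissible. If some $d>1$ were admissible, then \eqref{eq:vdi} with $W=V^j$ and $\dim V^j\ge j+1$ would give $\dim V^{j+1}-\dim V^j\to\infty$, hence $(\dim V^j)/j\to\infty$, against the linear bound. So $\mathrm{VDI}(V)=1$. In this case (3) fails too, because (3) contains \eqref{eq:vdi} with $d=2$ and $C=1$, and so implies $\mathrm{VDI}(V)\ge2$.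

Suppose finally that neither (1) nor (2) holds. Then $\dim A=\infty$ and no linear bound holds for $\dim_kV^j=\dim_F(FV)^j$. So Sections~\ref{sec:cuts}--\ref{sec:paths} apply to the field $F$, the division algebra $E$ and the subframe $FV$. By Lemma~\ref{lem:generic} and Proposition~\ref{prop:path}, $\dim_FX\le\partial(X)^2$ for every finite-dimensional $F$-subspace $X$ of $E$. For $X=FW$ with $W\subseteq D$ nonzero and finite-dimensional over $k$, \eqref{eq:extend} gives $\dim_FX=\dim_kW$ and $\partial(X)=\dim_kVW-\dim_kW$. This is (3). Since (1) and (2) exclude each other by definition, exactly one case holds.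
\end{proof}

\section{Finite dimension over the center}\label{sec:answer}

An algebra is \emph{PI} if some nonzero polynomial in noncommuting variables, with coefficients in $k$, vanishes under all substitutions from the algebra. We use two published results.
\begin{enumerate}
\item[(SSW)] A finitely generated algebra of Gelfand--Kirillov dimension at most $1$ is PI (Small, Stafford and Warfield \cite{ssw}).
\item[(P)] If $A$ is a PI domain with center $Z(A)$, then $Q(A)$ is the localization of $A$ at $Z(A)\setminus0$, and it is finite-dimensional over its center $Q(Z(A))$ (Posner, Kaplansky).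
\end{enumerate}
Two elementary facts will also be used. A finite-dimensional domain over a field is a division algebra, since multiplication by a nonzero element is injective and hence bijective. And if a division algebra $D$ has dimension $n$ over a central subfield $Z$, then left multiplication embeds $D$ in $M_n(Z)$ as a $Z$-algebra.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Because $A$ is finitely generated, it has a subframe $V$ with $A=k\langle V\rangle$; this is the one use of that hypothesis outside (SSW). Now $V$ is a subframe of $D$ with $\mathrm{VDI}(V)\le\mathrm{Ld}(D)<2$, so case (3) of Theorem~\ref{thm:tri} is excluded. In case (1), $A$ is a division algebra, so $D=A$ is finite-dimensional over $k$ and hence over its center. In case (2), $\mathrm{GKdim}(A)\le1$, so $A$ is PI by (SSW) and $D$ is finite-dimensional over its center by (P).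
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:gap}]
By Theorem~\ref{thm:tri}, each $\mathrm{VDI}(V)$ lies in $\{0,1\}\cup[2,\infty]$, and this set contains the supremum of each of its nonempty subsets.
\end{proof}

For the remaining statements we need a growth bound in the opposite direction.

\begin{lemma}\label{lem:curve}
Let $D$ be a division algebra that is finite-dimensional over a central subfield $Z\supseteq k$ with $\operatorname{trdeg}_kZ\le1$. For every subframe $V$ of $D$ there is a constant $C$ with $\dim_kV^j\le C(j+1)$ for all $j$. If $Z$ is algebraic over $k$, then $k\langle V\rangle$ is finite-dimensional.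
\end{lemma}

\begin{proof}
Embed $D$ in $M_n(Z)$, and let $V_0\subseteq Z$ be the $k$-span of $1$ and the matrix entries of a basis of $V$. Then $V^j\subseteq M_n(V_0^j)$, so $\dim V^j\le n^2\dim V_0^j$. Let $Z_0=k\langle V_0\rangle$, a finitely generated commutative domain. If $Z_0$ is algebraic over $k$, it is finite-dimensional, and so is $k\langle V\rangle\subseteq M_n(Z_0)$. Otherwise $Z_0$ has transcendence degree $1$, and by Noether normalization it is a finitely generated module over a polynomial subring $k[x]$. It is torsion-free, being a domain, hence free of some rank $l$ over the principal ideal domain $k[x]$, and multiplication embeds $Z_0$ in $M_l(k[x])$. If the elements of $V_0$ have entries of degree at most $e$, those of $V_0^j$ have entries of degree at most $ej$. Hence $\dim V^j\le n^2l^2(ej+1)$.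
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:char}]
Let $V$ be a subframe generating $A$.

(a)$\Rightarrow$(b). If $\dim A<\infty$, then $D=A$, every subframe of $D$ is in case (1) of Theorem~\ref{thm:tri}, and $\mathrm{Ld}(D)=0$, contrary to (a). Case (3) is excluded for $V$ since $\mathrm{VDI}(V)\le1$. So $V$ is in case (2), $j+1\le\dim V^j\le C(j+1)$, and $\mathrm{GKdim}(A)=1$.

(b)$\Rightarrow$(c). By (SSW) and (P), $D$ is finite-dimensional over $Z=Q(Z(A))$. The field $Z$ has a transcendence basis inside $Z(A)$. Two algebraically independent elements of $Z(A)$ would generate a polynomial ring in $A$, of Gelfand--Kirillov dimension at least $2$ by \eqref{eq:poly}; so $\operatorname{trdeg}_kZ\le1$. If $Z$ were algebraic over $k$, then $A$ would be finite-dimensional by Lemma~\ref{lem:curve}, and $\mathrm{GKdim}(A)=0$.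

(c)$\Rightarrow$(a). By Lemma~\ref{lem:curve}, every subframe of $D$ is in case (1) or (2), so $\mathrm{Ld}(D)\le1$. For $x\in Z$ transcendental, $\dim(k+kx)^j=j+1$, so $k+kx$ is in case (2) and $\mathrm{Ld}(D)=1$.
\end{proof}

\section{Sharpness and the role of finite generation}\label{sec:sharp}

\begin{example}[The bound $2$ in Theorem~\ref{thm:answer} is attained]
Let $\operatorname{char}k=0$ and let $A=k\langle x,y\rangle/(yx-xy-1)$ be the first Weyl algebra, a Noetherian domain with basis $x^ay^b$ ($a,b\ge0$). For $V=k+kx+ky$, the space $V^j$ has basis $x^ay^b$ with $a+b\le j$, so $\dim V^j=\binom{j+2}2$ and $\mathrm{GKdim}(A)=2$. The algebra $D=Q(A)$ is not finite-dimensional over its center $Z$: in an embedding $D\subseteq M_n(Z)$, the trace of $yx-xy=1$ would give $0=n$. Theorem~\ref{thm:answer} gives $\mathrm{Ld}(D)\ge2$, and Zhang's inequality gives $\mathrm{Ld}(D)\le2$. So $\mathrm{Ld}(D)=2$.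
\end{example}

\begin{example}[The exponent $1/2$ is sharp over every field]
The subframe $V=k+kx+ky$ of $k(x,y)$ has quadratic growth, so it is in case (3) of Theorem~\ref{thm:tri}. By \eqref{eq:poly}, $W=V^j$ has $\dim W=(j+1)(j+2)/2$ and $\dim VW-\dim W=j+2\le2(\dim W)^{1/2}$. No exponent larger than $1/2$ can hold, with any constant.
\end{example}

\begin{example}[Finite generation cannot be dropped]
Let $k=\mathbb Q$. We use three facts about finite-dimensional central simple algebras, whose \emph{degree} is the square root of the dimension over the center. By class field theory, for each prime $p$ there is a central division $\mathbb Q$-algebra $\Delta_p$ of degree $p$. A tensor product of central division algebras of coprime degrees is a central division algebra. And a central simple algebra remains simple after extension of the ground field.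

Put $B_N=\bigotimes_{p\le N}\Delta_p$, a central division $\mathbb Q$-algebra of dimension $\prod_{p\le N}p^2$, with $B_N\subseteq B_{N+1}$ in the natural way. The ring $B_N(t)=B_N\otimes_{\mathbb Q}\mathbb Q(t)$ is a localization of the domain $B_N[t]$ at central elements and is finite-dimensional over $\mathbb Q(t)$, so it is a division algebra. Hence $D=\bigcup_NB_N(t)$ is a division algebra, and it is an Ore domain with $Q(D)=D$.

Every subframe of $D$ lies in some $B_N(t)$ and has at most linear growth by Lemma~\ref{lem:curve}, so Theorem~\ref{thm:tri}, applied in $D$, places it in case (1) or (2). The subframe $\mathbb Q+\mathbb Qt$ is in case (2). Therefore $\mathrm{Ld}(D)=1$. On the other hand, let $Z$ be the center of $D$. Multiplication defines a $Z$-algebra map $B_N\otimes_{\mathbb Q}Z\to D$, which is injective because its source is simple. So $\dim_ZD\ge\prod_{p\le N}p^2$ for every $N$, and $D$ is not finite-dimensional over its center; by (P), it satisfies no polynomial identity. Each subframe of $D$ generates a PI algebra, but no single subframe generates $D$.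
\end{example}

\begin{thebibliography}{9}

\bibitem{growth}
\emph{Growth functions},
\texttt{https://library.slmath.org/\allowbreak books/\allowbreak Book67/\allowbreak files/\allowbreak 150122-JasonBell.pdf}.

\bibitem{ssw}
Small, Stafford and Warfield,
\emph{Affine algebras of Gelfand--Kirillov dimension one are PI},
Math. Proc. Camb. Phil. Soc. \textbf{97} (1985).

\end{thebibliography}
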